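# When a slower inflow reaches the sink sooner

## A network with ten edges

**Theorem 1.** Let $G$ be the directed graph with nodes $s,k,y,v,p,w,t$ and the following edges, transit times $\tau$ and capacities $\nu$.

| edge | $sk$ | $kw$ | $ky$ | $yv$ | $vw$ | $vp$ | $pw$ | $sv$ | $wt$ | $yt$ |
|---|---|---|---|---|---|---|---|---|---|---|
| $\tau$ | 0 | 0 | 0 | 0 | 0 | 0 | 4 | 1 | 0 | 30 |
| $\nu$ | 9 | 3 | 9/4 | 2 | 1 | 3 | 3 | 1 | 1 | 1/24 |

The graph $G$ is simple and acyclic, every node is reachable from $s$, and every node reaches $t$. Let $T_{u_0}(M)$ be the time at which $M$ units of flow have arrived at $t$ in the dynamic equilibrium with constant inflow rate $u_0$ at $s$. Then for every $u_0\in(54/5,12]$,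
$$T_{u_0}(M)=\begin{cases}M & \text{if } M\le m_3(u_0),\\[2pt] \tfrac{24}{25}M+\tfrac1{25}m_3(u_0) & \text{if } M\ge m_3(u_0),\end{cases}\qquad m_3(u_0)=\frac1{23}\Big(786-\frac{5u_0}{u_0-4}\Big).$$
The function $m_3$ is strictly increasing in $u_0$. Hence, for all $54/5<u'<u\le 12$, we have $T_{u'}(M)<T_u(M)$ for every $M>m_3(u')$. For example, $T_{12}(M)-T_{11}(M)=\frac1{1610}>0$ for all $M\ge m_3(12)=\frac{1557}{46}$.

In words: inject flow at rate $11$ instead of $12$, and from some point on every amount of flow is delivered earlier. The gap is small, but it has the wrong sign. The theorem therefore disproves the following statement, whose source is "On the Price of Anarchy for flows over time".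

**Monotonicity conjecture.** For two identical instances with constant inflow rates $u_0$ and $u_0-\varepsilon$, where $0<\varepsilon<u_0$, one has $T_{u_0-\varepsilon}(M)\ge T_{u_0}(M)$ for every $M>0$.

The structure of the formula deserves attention. Up to the amount $m_3$ the sink receives flow at rate $1$, whatever the inflow rate. From $m_3$ on it receives flow at rate $25/24$, because one more road has come into use. All dependence on $u_0$ sits in the moment when this road opens, and the slower inflow opens it earlier. The task is to see how a slower inflow can do that.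

We shall also prove that the conjecture holds on chains of bundles of parallel edges (Proposition 2), and that it fails for every prescribed pair of rates (Theorem 4).

## Fluid queues and dynamic equilibria

Let $G=(V,E)$ be a directed graph with one source $s$ and one sink $t$. Every node is reachable from $s$ and reaches $t$, and no directed cycle has total transit time zero. Edge $e=(v,w)$ has transit time $\tau_e\ge0$ and capacity $\nu_e>0$. Flow is injected at $s$ at constant rate $u_0>0$ from time $0$ on.

**Definition (queue).** Let $f_e^+(\theta)$ and $f_e^-(\theta)$ be the rates at which flow enters and leaves $e$ at time $\theta$, with cumulative versions $F_e^+$ and $F_e^-$. The queue sits at the tail of $e$. Its volume is $z_e(\theta)=F_e^+(\theta)-F_e^-(\theta+\tau_e)$, and it evolves by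
$$z_e'(\theta)=\begin{cases} f_e^+(\theta)-\nu_e & \text{if } z_e(\theta)>0,\\ \max\{f_e^+(\theta)-\nu_e,0\} & \text{otherwise.}\end{cases}\tag{1}$$
Flow leaves the queue at rate $\nu_e$ while the queue is nonempty, and otherwise at rate $\min\{f_e^+(\theta),\nu_e\}$. It then needs time $\tau_e$ to traverse the edge.

A particle that enters $e$ at time $\theta$ therefore leaves it at time $\theta+z_e(\theta)/\nu_e+\tau_e$. Flow is FIFO on every edge and is conserved at every node other than $s$ and $t$.

As an example, send flow at rate $3$ into an edge with $\nu=1$, $\tau=5$. The queue is $z(\theta)=2\theta$. A particle entering at time $\theta$ waits $2\theta$ and leaves at $3\theta+5$.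

**Definition (dynamic equilibrium).** For a particle that starts at $s$ at a given time, the label $\ell_v$ is the earliest time at which it can reach $v$, given the queues induced by all flow. A dynamic equilibrium (Nash flow over time) is a feasible flow over time in which flow enters $e=(v,w)$ at time $\ell_v$ only if
$$\ell_w=\ell_v+z_e(\ell_v)/\nu_e+\tau_e ,$$
that is, every particle uses only currently shortest paths.

Dynamic equilibria exist, and the label functions are uniquely determined. We use both as given.

It is convenient to name a particle not by its starting time $\theta$ but by the amount $m=u_0\theta$ of flow injected before it. Then $\ell_s(m)=m/u_0=\lambda m$ with $\lambda=1/u_0$, and FIFO gives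
$$T_{u_0}(M)=\ell_t(M).$$
From now on labels are functions of $m$, and a prime on a function of $m$ means $d/dm$. We put $x_e(m)=F_e^+(\ell_v(m))$ for $e=(v,w)$: this is how much of the first $m$ units uses $e$. The number $x_e'$ is the fraction of the flow around particle $m$ that takes $e$. Two inflow rates will always be compared at the same $m$.

## One edge, and two parallel edges

For one edge from $s$ to $t$, the particle $m$ starts at $m/u_0$. If $u_0\le\nu$, it never waits. If $u_0>\nu$, the edge always serves at rate $\nu$. In both cases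
$$T_{u_0}(M)=\tau+\frac{M}{\min\{u_0,\nu\}},$$
which is nonincreasing in $u_0$.

Now take two parallel edges from $s$ to $t$: edge $a$ with $\tau_a=0,\ \nu_a=1$ and edge $b$ with $\tau_b=1,\ \nu_b=1$. If $u_0\le1$, nobody waits on $a$ and $T_{u_0}(M)=M/u_0$. Let $u_0>1$. At first everybody takes $a$, which serves at rate $1$, so particle $m$ arrives at time $m$. Edge $b$ would bring it to $t$ at time $m/u_0+1$. The two are equal at $m_*=u_0/(u_0-1)$. After that there are two cases.

If $1<u_0\le2$, edge $b$ takes flow at rate $u_0-1\le1$ without a queue, and $a$ takes the rest at rate $1$. Arrival times stay at $m/u_0+1$, so $T_{u_0}(M)=M/u_0+1$ for $M\ge m_*$. If $u_0>2$, both edges have queues, the sink receives flow at rate $2$, and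
$$T_{u_0}(M)=M\ \text{ for } M\le m_*,\qquad T_{u_0}(M)=\tfrac12M+\tfrac12m_*\ \text{ for } M\ge m_* .$$
This has the same form as Theorem 1, with $m_*=u_0/(u_0-1)$ in the role of $m_3$. But $m_*$ is decreasing in $u_0$: the faster inflow builds up the queue on $a$ earlier and opens the second road earlier. A counterexample has to reverse this.

## Chains of bundles, and the limit of comparing node by node

The natural way to attack the conjecture is to prove more: that $\ell_v(m)$ is nonincreasing in $u_0$ at every node $v$, by moving from $s$ towards $t$. On a chain this works.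

**Proposition 2.** The conjecture holds if $G$ is a chain of bundles of parallel edges: nodes $s=v_0,v_1,\dots,v_h=t$, with every edge going from some $v_{i-1}$ to $v_i$. Moreover, $\ell_{v_i}(m)$ is then monotone (nonincreasing) in $u_0$ at every node $v_i$.

We use standard facts about dynamic equilibria from Cominetti, Correa, Larré, *Dynamic equilibria in fluid queueing networks*, Oper. Res. 63 (2015): for $e=(v,w)$,
$$F_e^-(\ell_w(m))=x_e(m),\qquad z_e(\ell_v(m))=\nu_e\big(\ell_w(m)-\ell_v(m)-\tau_e\big)^+,\tag{2}$$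
and the labels are locally absolutely continuous. They are nondecreasing because of FIFO. Since $F_e^-$ grows at rate at most $\nu_e$, the function $x_e=F_e^-\circ\ell_w$ is locally absolutely continuous too.

**Step 1: what an edge contributes.** This step turns the queue dynamics into three rules. For almost every $m$ and every $e=(v,w)$:
$$\text{(3a)}\ \ x_e'\le\nu_e\ell_w';\qquad \text{(3b)}\ \ x_e'>0\ \text{only if}\ \ell_w-\ell_v\ge\tau_e;\qquad \text{(3c)}\ \ x_e'=\nu_e\ell_w'\ \text{if}\ \ell_w-\ell_v>\tau_e .$$
Rule (3a) holds because $F_e^-$ has slope at most $\nu_e$. For (3b), suppose $\ell_w(m)-\ell_v(m)<\tau_e$. By (2) there is no queue, so entering $e$ leads to $w$ at time $\ell_v(m)+\tau_e>\ell_w(m)$, and in equilibrium no flow enters. For (3c), suppose $\ell_w-\ell_v>\tau_e$ at $m$, hence in a neighborhood of $m$. By (2) the queue is positive at time $\theta=\ell_v(m)$. It shrinks at rate at most $\nu_e$, so it stays positive during $[\theta,\theta+z_e(\theta)/\nu_e)$. Hence $F_e^-$ has slope exactly $\nu_e$ on $[\ell_v(m)+\tau_e,\ \ell_w(m)]$.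 Let $m'<m$ be close enough to $m$ that $\ell_w(m')\ge\ell_v(m)+\tau_e$. Then $x_e(m)-x_e(m')=F_e^-(\ell_w(m))-F_e^-(\ell_w(m'))=\nu_e(\ell_w(m)-\ell_w(m'))$, which gives (3c) wherever the derivatives exist.

**Step 2: every bundle carries everything.** We need that $\sum_e x_e'=1$ over each bundle. At $s$ the bundle has received $m$ units by time $\ell_s(m)$. If $\sum_ex_e(m)=m$ on the bundle into $v_i$, then by (2) the cumulative inflow of $v_i$ at time $\ell_{v_i}(m)$ is $m$, and by conservation so is the cumulative outflow. Thus $\sum_ex_e(m)=m$ on every bundle.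

**Step 3: induction along the chain.** Let the tilde denote quantities for a rate $u'<u$, while plain letters belong to $u$. We show $\ell_{v_i}\le\tilde\ell_{v_i}$. For $i=0$ this is $m/u\le m/u'$. For the step, write $a=\ell_{v_{i-1}}\le\tilde a$, $b=\ell_{v_i}$, $\tilde b=\tilde\ell_{v_i}$. At $m=0$ there are no queues, so $b(0)=\tilde b(0)$ is the shortest transit time from $s$. Suppose $b(m)>\tilde b(m)$ for some $m$. By continuity there is $m_0<m$ with $b(m_0)=\tilde b(m_0)$ and $b>\tilde b$ on $(m_0,m]$. On this interval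
$$\Delta:=b-a>\tilde\Delta:=\tilde b-\tilde a .$$
Let $C=\sum_{\tau_e\le\tilde\Delta}\nu_e$, summed over the bundle. For the slow instance, (3b) and (3a) give
$$1=\sum_{\tau_e\le\tilde\Delta}\tilde x_e'\le C\,\tilde b' .$$
In particular $C>0$. For the fast instance, (3c) gives
$$1\ge\sum_{\tau_e<\Delta}x_e'=b'\sum_{\tau_e<\Delta}\nu_e\ge b'\,C,$$
because $\tau_e\le\tilde\Delta$ implies $\tau_e<\Delta$. So $b'\le1/C\le\tilde b'$ almost everywhere on $(m_0,m)$, hence $b(m)-\tilde b(m)\le b(m_0)-\tilde b(m_0)=0$. This is a contradiction. Taking $i=h$ gives $T_u(M)\le T_{u'}(M)$. $\square$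

Let us try the same step at a node $w$ of a general network. Assume $\ell_v\le\tilde\ell_v$ at the tails of all edges into $w$. Let $\varphi=\sum x_e'$ and $\tilde\varphi=\sum\tilde x_e'$ be the fractions of flow entering $w$. On an interval with $\ell_w>\tilde\ell_w$, put $C=\sum\nu_e$ over those $e=(v,w)$ with $\tau_e\le\tilde\ell_w-\tilde\ell_v$. The argument above, word for word, yields
$$\tilde\varphi\le C\,\tilde\ell_w',\qquad \varphi\ge C\,\ell_w' .\tag{4}$$
On a chain, $\varphi=\tilde\varphi=1$, and we are done. In general, if $\varphi>\tilde\varphi$, then (4) does not give $\ell_w'\le\tilde\ell_w'$. This is the point where the approach stops: a node may receive a larger share of the flow in the fast instance than the same particles bring to it in the slow instance. Such a node can be reached later in the fast instance. In the network of Theorem 1 it is the node $y$, as we shall see with numbers.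

## The chain of causes in the network

The edge $sk$ always has a queue and serves at rate $9$. So nodes behind $k$ see the particles at a pace that does not depend on $u_0$, until the inflow rate enters through the other edge at $s$, the edge $sv$ with $\tau=1$. Four phases follow each other.

In phase I everything goes through $k$. One part goes $k\to w$, the rest $k\to y\to v\to w$.

In phase II the edge $sv$ is in use without a queue, so $\ell_v=\lambda m+1$: a slower inflow means a later arrival at $v$. On the other hand $\ell_w=m/4$ does not depend on $\lambda$. The detour $v\to p\to w$ of length $4$ becomes attractive when $\ell_w-\ell_v=4$. The slower the inflow, the later this happens.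

In phase III the detour is in use. Now $v$ sends more flow and is served by its incoming edges, which slows $v$ down, and $v$ draws more flow through $y$. A queue forms on $ky$, and $y$ slows down too. With the slower inflow this happens later, so fewer particles are affected, and in the end $y$ is reached earlier.

Phase IV begins when the long edge $yt$ pays off, that is, when $\ell_t-\ell_y=30$. Since $\ell_t=m$ until then, an earlier $\ell_y$ means an earlier start of phase IV.

There are two opposite effects on $\ell_y$ here. A slower inflow gives larger $\ell_y$ during phase II, but a later start of phase III. That the second effect wins is a matter of computation, formula (e) below.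

## A lemma that turns a table into an equilibrium

We want to write down labels and flows as piecewise linear functions and be sure that they form an equilibrium. On each phase each edge will be in one of three states: not used (N), used without a queue (U), or queued (Q).

**Lemma 3.** Let $G$ be acyclic. Suppose that $\ell_v$ ($v\in V$) are continuous, strictly increasing, unbounded and piecewise linear on $[0,\infty)$ with finitely many pieces, with $\ell_v(0)=0$ and $\ell_s(m)=m/u_0$. Suppose that $x_e\ge0$ are continuous, nondecreasing and piecewise linear with $x_e(0)=0$, and that for each $m$ the vector $(x_e(m))_e$ is an $s$–$t$ flow of value $m$. Suppose $[0,\infty)$ is split into finitely many intervals (phases) on which everything is linear, such that on each phase each edge $e=(v,w)$ has one of the types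

* N: $x_e'=0$ and $\ell_w\le\ell_v+\tau_e$ (allowed only on initial phases, i.e. $e$ has type N on all earlier phases as well);
* U: $\ell_w=\ell_v+\tau_e$ and $0\le x_e'\le\nu_e\ell_v'$;
* Q: $\ell_w\ge\ell_v+\tau_e$ and $x_e'=\nu_e\ell_w'$;

and every node other than $s$ has, in every phase, an incoming edge of type U or Q. Then $F_e^+(\ell_v(m)):=x_e(m)$ defines a dynamic equilibrium with inflow rate $u_0$ and earliest-arrival labels $\ell_v$, and $T_{u_0}(M)=\ell_t(M)$.

For an example of the types, take the two parallel edges $a,b$ above with $u_0>2$. Edge $a$ is always Q, with $x_a'=\ell_t'$. Edge $b$ is N up to $m_*$ and Q afterwards. With $1<u_0\le2$, edge $b$ is N and then U: $x_b'=1-\frac1{u_0}\le\frac1{u_0}=\nu_b\ell_s'$.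

Each $\ell_v$ is an increasing bijection of $[0,\infty)$, so every time $\theta\ge0$ at node $v$ is $\ell_v(m)$ for exactly one $m$. Equations between rates are meant away from the finitely many breakpoints.

**Step 1: the queues.** We show that
$$z_e(\ell_v(m)):=\nu_e\big(\ell_w(m)-\ell_v(m)-\tau_e\big)^+$$
is the queue produced by the inflow $f_e^+=x_e'/\ell_v'$ (taken at time $\ell_v(m)$). It starts with $z_e(0)=0$ and is continuous. In phases N and U we have $z_e=0$ and $f_e^+\le\nu_e$, so $z_e'=0=\max\{f_e^+-\nu_e,0\}$. In a Q phase the derivative of $z_e$ with respect to time is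
$$\frac{\nu_e(\ell_w'-\ell_v')}{\ell_v'}=\frac{x_e'-\nu_e\ell_v'}{\ell_v'}=f_e^+-\nu_e .$$
There $z_e$ is linear and nonnegative. Either it is positive in the interior of the phase, and this is the first line of (1). Or $z_e\equiv0$, so $f_e^+=\nu_e$, and the second line of (1) reads $0=0$. So (1) holds.

Equation (1) has only one solution for given $f_e^+$ and initial value. If $z^1>z^2\ge0$ at some time, then $(z^1)'=f_e^+-\nu_e\le(z^2)'$, so $|z^1-z^2|$ never increases, and it starts at $0$. Hence $z_e$ is the queue. Accordingly $F_e^-(\theta+\tau_e)=F_e^+(\theta)-z_e(\theta)$, which has slope $\nu_e$ while $z_e>0$ and slope $f_e^+-\max\{f_e^+-\nu_e,0\}=\min\{f_e^+,\nu_e\}$ otherwise, as the model demands; and $F_e^-=0$ before time $\tau_e$.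

**Step 2: the outflow.** We show that $F_e^-(\ell_w(m))=x_e(m)$ for all $m$ and all $e=(v,w)$. A particle that enters $e$ at time $\ell_v(m)$ leaves it at
$$D_e(m)=\ell_v(m)+z_e(\ell_v(m))/\nu_e+\tau_e .$$
This is nondecreasing in $m$, because $z_e$ decreases at rate at most $\nu_e$. For the same reason the queue stays positive during the $z_e/\nu_e$ time units after $\ell_v(m)$, so it is served at rate $\nu_e$ in that period, and
$$F_e^-(D_e(m))=F_e^-(\ell_v(m)+\tau_e)+\nu_e\cdot\frac{z_e}{\nu_e}=F_e^+(\ell_v(m))-z_e+z_e=x_e(m),$$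
with $z_e=z_e(\ell_v(m))$. In types U and Q the definition of $z_e$ gives $D_e(m)=\ell_w(m)$, and the claim follows. In type N we have $D_e(m)=\ell_v(m)+\tau_e\ge\ell_w(m)$. Also $x_e(m)=0$, since N occurs only on initial phases. Hence $0\le F_e^-(\ell_w(m))\le F_e^-(D_e(m))=x_e(m)=0$.

**Step 3: conservation.** At node $v$ and time $\ell_v(m)$ the cumulative inflow is $\sum x_e(m)$ over incoming edges by Step 2, and the cumulative outflow is $\sum x_e(m)$ over outgoing edges. They agree at $v\ne s,t$ because $(x_e(m))_e$ is a flow. Since the value is $m$, node $s$ emits $m$ units by time $m/u_0$, and $t$ has received exactly $m$ units at time $\ell_t(m)$.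

**Step 4: labels and equilibrium.** We check that $\ell$ are the earliest arrival times and that flow uses only shortest paths. By Step 2, $\ell_w(m)\le D_e(m)$ for every $e=(v,w)$, with equality in types U and Q, hence for at least one edge into each $w\ne s$. Exit times are monotone in entry times, so it never helps to enter an edge later. By induction along a topological order, $\ell_w(m)=\min_{e=(v,w)}D_e(m)$ is the earliest arrival time at $w$. Flow enters $e$ only where $x_e'>0$, i.e. in types U and Q, where $\ell_w(m)=D_e(m)$. So this is a dynamic equilibrium. As $\ell_t$ is strictly increasing, Step 3 gives $T_{u_0}(M)=\ell_t(M)$. $\square$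

By uniqueness of the labels, it does not matter which equilibrium we exhibit.

## Solving for the slopes, phase by phase

Here is how to reconstruct the tables of the proof. Prescribe the types:

| phase | $sk$ | $kw$ | $ky$ | $yv$ | $vw$ | $vp$ | $pw$ | $sv$ | $wt$ | $yt$ |
|---|---|---|---|---|---|---|---|---|---|---|
| I | Q | Q | U | Q | Q | U | N | N | Q | N |
| II | Q | Q | U | Q | Q | U | N | U | Q | N |
| III | Q | Q | Q | Q | Q | U | U | Q | Q | N |
| IV | Q | Q | Q | Q | Q | U | U | Q | Q | Q |

A queued edge has $x_e'=\nu_e\ell_w'$, a U edge forces $\ell_w'=\ell_v'$, and flow is conserved. This determines everything.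

In phase I, node $w$ receives $3\ell_w'+\ell_w'=1$, so $\ell_w'=\frac14$. Node $v$ must send $\frac14$ through $vw$ and receives it through $yv$, so $2\ell_v'=\frac14$. All flow passes $sk$, so $9\ell_k'=1$, and $\ell_y'=\ell_k'$.

In phase II, again $\ell_w'=\frac14$, but $\ell_v'=\ell_s'=\lambda$. So $yv$ carries $2\lambda$ and $sv$ carries the missing $\frac14-2\lambda$. Node $k$ passes on $\frac34+2\lambda=9\ell_k'$.

In phase III, $pw$ and $vp$ are U, so $\ell_v'=\ell_w'=:a$. Node $v$ receives $2a+a$ and sends $a$ through $vw$, so $2a$ goes over the detour. Node $w$ receives $3a+a+2a=1$, hence $a=\frac16$. Then $\frac94\ell_y'=2a$ gives $\ell_y'=\frac4{27}$, and $9\ell_k'=3a+2a$ gives $\ell_k'=\frac5{54}$.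

In phase IV put $c=\ell_t'$. Node $t$ receives $c+\frac1{24}c=1$, so $c=\frac{24}{25}$. As in phase III, $6a=c$, so $a=\frac4{25}$. Now $y$ must also feed $yt$: $\frac94\ell_y'=\frac8{25}+\frac1{25}$ gives $\ell_y'=\frac4{25}$. Finally $9\ell_k'=\frac{12}{25}+\frac9{25}$ gives $\ell_k'=\frac7{75}$.

It remains to find the breakpoints and to check that the prescribed types are correct.

## Verifying the four phases: proof of Theorem 1

Let $\lambda=1/u_0\in[\frac1{12},\frac5{54})$ and
$$m_1=\frac{8}{1-8\lambda},\qquad m_2=\frac{20}{1-4\lambda},\qquad m_3=\frac{3144-m_2}{92}.$$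
Since $\frac{m_2}4=\frac5{1-4\lambda}=\frac{5u_0}{u_0-4}$, we have $m_3=\frac1{23}\big(786-\frac{m_2}4\big)$, the value in the theorem.

All labels and all $x_e$ are $0$ at $m=0$, and they have the following slopes; throughout $\ell_s'=\lambda$ and $\ell_p=\ell_v$.

| phase | $\ell_k'$ | $\ell_y'$ | $\ell_v'=\ell_p'$ | $\ell_w'$ | $\ell_t'$ |
|---|---|---|---|---|---|
| I: $[0,m_1]$ | $\frac19$ | $\frac19$ | $\frac18$ | $\frac14$ | $1$ |
| II: $[m_1,m_2]$ | $\frac1{12}+\frac{2\lambda}9$ | $\frac1{12}+\frac{2\lambda}9$ | $\lambda$ | $\frac14$ | $1$ |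
| III: $[m_2,m_3]$ | $\frac5{54}$ | $\frac4{27}$ | $\frac16$ | $\frac16$ | $1$ |
| IV: $[m_3,\infty)$ | $\frac7{75}$ | $\frac4{25}$ | $\frac4{25}$ | $\frac4{25}$ | $\frac{24}{25}$ |

| $x_e'$ | $sk$ | $sv$ | $kw$ | $ky$ | $yv$ | $vw$ | $vp=pw$ | $wt$ | $yt$ |
|---|---|---|---|---|---|---|---|---|---|
| I | $1$ | $0$ | $\frac34$ | $\frac14$ | $\frac14$ | $\frac14$ | $0$ | $1$ | $0$ |
| II | $\frac34+2\lambda$ | $\frac14-2\lambda$ | $\frac34$ | $2\lambda$ | $2\lambda$ | $\frac14$ | $0$ | $1$ | $0$ |
| III | $\frac56$ | $\frac16$ | $\frac12$ | $\frac13$ | $\frac13$ | $\frac16$ | $\frac13$ | $1$ | $0$ |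
| IV | $\frac{21}{25}$ | $\frac4{25}$ | $\frac{12}{25}$ | $\frac9{25}$ | $\frac8{25}$ | $\frac4{25}$ | $\frac8{25}$ | $\frac{24}{25}$ | $\frac1{25}$ |

**Step 1: the breakpoints are in order.** We need $0<m_1<m_2<m_3$. Since $\lambda<\frac5{54}<\frac18$, both $m_1$ and $m_2$ are positive. Next, $m_1<m_2$ means $8-32\lambda<20-160\lambda$, i.e. $\lambda<\frac3{32}$, and this holds as $\frac5{54}<\frac3{32}$. Finally $m_2<20\cdot\frac{54}{34}<31.8$, so $93m_2<3144$, which is $m_2<m_3$.

**Step 2: the $x_e$ form a flow of value $m$.** It suffices to check the slopes. They are nonnegative, as $\lambda<\frac18$. From $s$ leaves $1+0$, $(\frac34+2\lambda)+(\frac14-2\lambda)$, $\frac56+\frac16$, $\frac{21}{25}+\frac4{25}$, each equal to $1$. The balances "in $=$ out" at the other nodes are as follows.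

| node | I | II | III | IV (times 25) |
|---|---|---|---|---|
| $k$ | $1=\frac34+\frac14$ | $\frac34+2\lambda=\frac34+2\lambda$ | $\frac56=\frac12+\frac13$ | $21=12+9$ |
| $y$ | $\frac14=\frac14+0$ | $2\lambda=2\lambda+0$ | $\frac13=\frac13+0$ | $9=8+1$ |
| $v$ | $\frac14+0=\frac14+0$ | $2\lambda+\frac14-2\lambda=\frac14+0$ | $\frac13+\frac16=\frac16+\frac13$ | $8+4=4+8$ |
| $w$ | $\frac34+\frac14+0=1$ | $\frac34+\frac14+0=1$ | $\frac12+\frac16+\frac13=1$ | $12+4+8=24$ |

At $p$ the balance is built in, and $t$ receives $1,1,1$ and $\frac{24+1}{25}=1$.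

**Step 3: label values.** These are the five formulas on which the types depend.

(a) In phase II, $\ell_v=\lambda m+1$, because $\ell_v=\frac18m_1+\lambda(m-m_1)$ and $(\frac18-\lambda)m_1=1$.

(b) In phase II, $\ell_y=\ell_k=(\frac1{12}+\frac{2\lambda}9)m+\frac29$, because $\big(\frac19-\frac1{12}-\frac{2\lambda}9\big)m_1=\big(\frac1{36}-\frac{2\lambda}9\big)m_1=\frac29\big(\frac18-\lambda\big)m_1=\frac29$.

(c) $\ell_w(m_2)-\ell_v(m_2)=(\frac14-\lambda)m_2-1=5-1=4$.

(d) By (a) and (b),
$$\ell_v(m_2)-\ell_y(m_2)=\frac79-\Big(\frac1{12}-\frac{7\lambda}9\Big)m_2=\frac79-\frac{3-28\lambda}{36}\cdot\frac{20}{1-4\lambda}=\frac{7(1-4\lambda)-5(3-28\lambda)}{9(1-4\lambda)}=\frac{8(14\lambda-1)}{9(1-4\lambda)}>0,$$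
since $\lambda\ge\frac1{12}>\frac1{14}$.

(e) By (b), with $9+24\lambda-16=24\lambda-7=-\big(6(1-4\lambda)+1\big)$ and $(1-4\lambda)m_2=20$,
$$\ell_y(m_2)-\frac4{27}m_2=\frac29+\frac{24\lambda-7}{108}m_2=\frac29-\frac{6(1-4\lambda)+1}{108}m_2=\frac29-\frac{10}9-\frac{m_2}{108}=-\frac89-\frac{m_2}{108}.$$
Hence in phase III
$$\ell_y=\frac4{27}m-\frac89-\frac{m_2}{108},\qquad \ell_t-\ell_y=\frac{23}{27}m+\frac89+\frac{m_2}{108},\tag{5}$$
and $\ell_t-\ell_y=30$ exactly at $m=\frac{27}{23}\big(\frac{262}9-\frac{m_2}{108}\big)=\frac1{23}\big(786-\frac{m_2}4\big)=m_3$.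

**Step 4: the types.** We go through the edges and check the type table of the previous section.

* $sk$ is Q always. The rates $9\ell_k'$ are $1,\ \frac34+2\lambda,\ \frac56,\ \frac{21}{25}$, as in the table. Further $\ell_k\ge\ell_s$, since $\ell_k'>\lambda$ in every phase: $\frac19>\lambda$; $\frac1{12}+\frac{2\lambda}9>\lambda$ means $\lambda<\frac3{28}$; $\frac5{54}>\lambda$; and $\frac7{75}>\frac5{54}$ because $378>375$.
* $kw$ is Q always. $3\ell_w'=\frac34,\frac34,\frac12,\frac{12}{25}$. Further $\ell_w'>\ell_k'$ in every phase: $\frac14>\frac19$; $\frac1{12}+\frac{2\lambda}9<\frac1{12}+\frac1{36}<\frac14$ as $\lambda<\frac18$; $\frac16>\frac5{54}$; $\frac{12}{75}>\frac7{75}$.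
* $ky$ is U in I and II, where $\ell_y=\ell_k$. In I, $\frac14\le\frac94\cdot\frac19=\frac14$. In II, $2\lambda\le\frac94\big(\frac1{12}+\frac{2\lambda}9\big)=\frac3{16}+\frac\lambda2$ means $\lambda\le\frac18$. It is Q in III and IV: $\frac94\cdot\frac4{27}=\frac13$ and $\frac94\cdot\frac4{25}=\frac9{25}$, and $\ell_y-\ell_k$ grows from $0$ as $\frac4{27}>\frac5{54}$ and $\frac4{25}>\frac7{75}$.
* $yv$ is Q always. $2\ell_v'=\frac14,2\lambda,\frac13,\frac8{25}$. The difference $\ell_v-\ell_y$ increases from $0$ in I ($\frac18>\frac19$). In II it is linear, positive at $m_1$, and positive at $m_2$ by (d). In III it increases ($\frac16>\frac4{27}$), and in IV it is constant.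
* $vw$ is Q always. $\ell_w'=\frac14,\frac14,\frac16,\frac4{25}$. The difference $\ell_w-\ell_v$ increases from $0$ in I and II (slopes $\frac18$ and $\frac14-\lambda$), and is $4$ from $m_2$ on by (c).
* $vp$ is U always, since $\ell_p=\ell_v$. Its flow is $0$, or $\frac13\le3\cdot\frac16$, or $\frac8{25}\le3\cdot\frac4{25}$.
* $pw$ is N in I and II, since $\ell_w-\ell_p=\ell_w-\ell_v$ increases there up to $4=\tau_{pw}$ at $m_2$. It is U in III and IV, where $\ell_w=\ell_p+4$, with the same flow bounds as $vp$.
* $sv$ is N in I, since $\ell_v-\ell_s=(\frac18-\lambda)m\le(\frac18-\lambda)m_1=1$. It is U in II: $\ell_v=\ell_s+1$ by (a), and $0\le\frac14-2\lambda\le\lambda=\nu_{sv}\ell_s'$ means $\frac1{12}\le\lambda\le\frac18$. It is Q in III and IV: $1\cdot\ell_v'=\frac16,\frac4{25}$, both larger than $\lambda$, so $\ell_v-\ell_s$ grows from $1$.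
* $wt$ is Q always. $1\cdot\ell_t'=1,1,1,\frac{24}{25}$, and $\ell_t'>\ell_w'$.
* $yt$ is N in I–III: there $\ell_t-\ell_y$ is increasing, as $\ell_y'<1$, and reaches $30$ at $m_3$ by (e). It is Q in IV: $\frac1{24}\cdot\frac{24}{25}=\frac1{25}$, and $\frac{24}{25}>\frac4{25}$.

Type N occurs only on initial phases. The edges $sk,ky,yv,vp,kw,wt$ are always U or Q and enter $k,y,v,p,w,t$, so every node other than $s$ has an incoming edge of type U or Q.

**Step 5: reading off the theorem.** Lemma 3 gives $T_{u_0}(M)=\ell_t(M)$, which is $M$ up to $m_3$ and $m_3+\frac{24}{25}(M-m_3)=\frac{24}{25}M+\frac1{25}m_3$ afterwards. Since $\frac{u_0}{u_0-4}=1+\frac4{u_0-4}$ is strictly decreasing, $m_3(u_0)$ is strictly increasing. Let $\frac{54}5<u'<u\le12$. If $m_3(u')<M\le m_3(u)$, then $T_{u'}(M)=M-\frac1{25}(M-m_3(u'))<M=T_u(M)$. If $M\ge m_3(u)$, then $T_u(M)-T_{u'}(M)=\frac1{25}\big(m_3(u)-m_3(u')\big)>0$. For $u=12$, $u'=11$,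
$$m_3(12)=\frac1{23}\Big(786-\frac{15}2\Big)=\frac{1557}{46},\qquad m_3(11)=\frac1{23}\Big(786-\frac{55}7\Big)=\frac{5447}{161},$$
with difference $\frac1{23}\big(\frac{55}7-\frac{15}2\big)=\frac1{23}\cdot\frac5{14}=\frac5{322}$, and $\frac1{25}\cdot\frac5{322}=\frac1{1610}$. $\square$

## Rates 12 and 11 side by side

Numbers show where the node-by-node comparison breaks. For $u_0=12$ we get $m_1=24$, $m_2=30$; for $u_0=11$ we get $m_1=\frac{88}3$, $m_2=\frac{220}7$. So for $m\in(30,\frac{220}7)$ the fast instance is in phase III and the slow one is still in phase II.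

At $m=30$, formula (b) gives $\ell_k=\ell_y=\frac{59}{18}\approx3.278$ for rate $12$, and $\ell_k=\ell_y=\frac{41}{396}\cdot30+\frac29\approx3.328$ for rate $11$. The fast instance is ahead, as one would expect. At $m=\frac{220}7$ we have
$$\text{rate }12:\ \ \ell_k=\tfrac{59}{18}+\tfrac{10}7\cdot\tfrac5{54}=\tfrac{1289}{378},\quad \ell_y=\tfrac{59}{18}+\tfrac{10}7\cdot\tfrac4{27}=\tfrac{1319}{378};\qquad \text{rate }11:\ \ \ell_k=\ell_y=\tfrac{1314}{378}.$$
At the tail $k$ the fast instance is still ahead. At $y$ it has fallen behind by $\frac5{378}$. The only edge into $y$ is $ky$. On this interval it carries $\varphi=\frac13$ for rate $12$ and $\tilde\varphi=\frac2{11}$ for rate $11$, and (4) holds with $C=\frac94$ without giving any order between $\ell_y'=\frac4{27}$ and $\tilde\ell_y'=\frac{41}{396}$. This is the case $\varphi>\tilde\varphi$.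

From $m=\frac{220}7$ until phase IV begins in one of the instances, both are in phase III with equal slopes, so the delay $\frac5{378}$ persists. By (5), $\ell_t-\ell_y$ grows with slope $\frac{23}{27}$, so the fast instance reaches the value $30$ later by $\frac{27}{23}\cdot\frac5{378}=\frac5{322}$ in $m$, as computed above.

## Every pair of rates

The rates in Theorem 1 lie within a factor $\frac{10}9$ of each other. Two conditions on $\lambda$ cause this. The edge $sv$ must carry the missing flow in phase II without a queue, which needs $\lambda\ge\frac1{12}$. And $\ell_k'>\lambda$ is required in phase III, which needs $\lambda<\frac5{54}$. With a larger capacity $\alpha$ on $sv$ and the other data adapted, the window can be made as wide as we like.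

**Theorem 4.** For all $0<u'<u$ there is an (acyclic, 7-node, 10-edge) instance and an $M_0$ such that, for every $M\ge M_0$, the map $r\mapsto T_r(M)$ is strictly increasing on $[u',u]$. In particular $T_{u'}(M)<T_u(M)$ for all $M\ge M_0$.

**Step 1: only the ratio of the rates matters.** We reduce to finding, for each $R>1$, an instance that works for all rates in some interval $(L,U]$ with $U/L>R$. Multiply all capacities and the inflow rate by $\gamma>0$. Then all flows and queues are multiplied by $\gamma$, the waiting times $z_e/\nu_e$ do not change, and labels as functions of time stay the same. So $T^{\gamma}_{\gamma r}(\gamma M)=T_r(M)$, where the superscript marks the scaled instance. Given $u'<u$, put $R=u/u'$ and take such an instance. Divide its capacities by $\gamma=U/u$. The rate interval $[u',u]$ then corresponds to $[U/R,U]\subset(L,U]$, and amounts of flow are divided by $\gamma$.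

**Step 2: the instance.** Let $\alpha=4R$, let $N\ge2$ be large, put $n=N+1+\alpha$, and use the graph of Theorem 1 with these data.

| edge | $sk$ | $kw$ | $ky$ | $yv$ | $vw$ | $vp$ | $pw$ | $sv$ | $wt$ | $yt$ |
|---|---|---|---|---|---|---|---|---|---|---|
| $\tau$ | 0 | 0 | 0 | 0 | 0 | 0 | 2 | 1 | 0 | $4N$ |
| $\nu$ | $4N$ | $N-1$ | 4 | 2 | 1 | $\alpha+1$ | $\alpha+1$ | $\alpha$ | 1 | $2/n$ |

Choose $N$ so large that
$$\text{(i)}\ \ 2N^2>(N+1)n,\qquad \text{(ii)}\ \ \frac{(2+\alpha)(N+1)}{4n}>R .$$
This is possible: as $N\to\infty$, the ratio of the two sides of (i) tends to $2$, and the left side of (ii) tends to $\frac{2+4R}4=R+\frac12$. Let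
$$L=\frac{4Nn}{N+1},\qquad U=(2+\alpha)N,$$
so $U/L>R$ by (ii). Let $r\in(L,U]$ and $\lambda=1/r$, i.e.
$$\frac1{(2+\alpha)N}\le\lambda<\kappa_B:=\frac{N+1}{4Nn}.\tag{6}$$
Note that $\kappa_B<\frac1{4N}$, as $N+1<n$, and $\kappa_B<\frac1n$, as $N+1<4N$. In particular $4N\lambda<1$. Put
$$\kappa_A=\frac{1-\frac1N+2\lambda}{4N},\quad m_1=\frac{2N}{1-2N\lambda},\quad m_2=\frac{3N}{1-N\lambda},\quad \delta=\frac1{2n}-\frac{N+1}{4N^2},\quad m_3=\frac{4N-\frac1N-\delta m_2}{1-\frac1{2n}} .$$
Condition (i) says exactly that $\delta>0$.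

**Step 3: slopes and flows.** All labels and all $x_e$ are $0$ at $m=0$, and $\ell_s'=\lambda$, $\ell_p=\ell_v$. The type table is the same as for Theorem 1, and solving for the slopes goes the same way. In phase III, with $a=\ell_v'=\ell_w'$, node $v$ receives $2a+\alpha a$ and sends $a$ through $vw$, so the detour carries $(\alpha+1)a$. Then $w$ receives $(N-1)a+a+(\alpha+1)a=na=1$. In phase IV, $\ell_t'=c$ with $c+\frac2nc=1$ and $na=c$. The result is:

| phase | $\ell_k'$ | $\ell_y'$ | $\ell_v'$ | $\ell_w'$ | $\ell_t'$ |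
|---|---|---|---|---|---|
| I: $[0,m_1]$ | $\frac1{4N}$ | $\frac1{4N}$ | $\frac1{2N}$ | $\frac1N$ | $1$ |
| II: $[m_1,m_2]$ | $\kappa_A$ | $\kappa_A$ | $\lambda$ | $\frac1N$ | $1$ |
| III: $[m_2,m_3]$ | $\kappa_B$ | $\frac1{2n}$ | $\frac1n$ | $\frac1n$ | $1$ |
| IV: $[m_3,\infty)$ | $\frac{N+3}{4N(n+2)}$ | $\frac1{n+2}$ | $\frac1{n+2}$ | $\frac1{n+2}$ | $\frac n{n+2}$ |

| $x_e'$ | $sk$ | $sv$ | $kw$ | $ky$ | $yv$ | $vw$ | $vp=pw$ | $wt$ | $yt$ |
|---|---|---|---|---|---|---|---|---|---|
| I | $1$ | $0$ | $\frac{N-1}N$ | $\frac1N$ | $\frac1N$ | $\frac1N$ | $0$ | $1$ | $0$ |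
| II | $1-\frac1N+2\lambda$ | $\frac1N-2\lambda$ | $\frac{N-1}N$ | $2\lambda$ | $2\lambda$ | $\frac1N$ | $0$ | $1$ | $0$ |
| III | $\frac{N+1}n$ | $\frac\alpha n$ | $\frac{N-1}n$ | $\frac2n$ | $\frac2n$ | $\frac1n$ | $\frac{\alpha+1}n$ | $1$ | $0$ |
| IV, times $(n+2)$ | $N+3$ | $\alpha$ | $N-1$ | $4$ | $2$ | $1$ | $\alpha+1$ | $n$ | $2$ |

The entries are nonnegative since $2\lambda<\frac1{2N}$. Conservation with value $1$ is checked as before. In phases I and II the balances at $k$, $y$, $v$, $w$ are
$$\text{I:}\quad 1=\tfrac{N-1}N+\tfrac1N,\quad \tfrac1N=\tfrac1N,\quad \tfrac1N=\tfrac1N,\quad \tfrac{N-1}N+\tfrac1N=1;$$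
$$\text{II:}\quad 1-\tfrac1N+2\lambda=\tfrac{N-1}N+2\lambda,\quad 2\lambda=2\lambda,\quad 2\lambda+\tfrac1N-2\lambda=\tfrac1N,\quad \tfrac{N-1}N+\tfrac1N=1.$$
In phase III, times $n$, node $s$ sends $N+1+\alpha=n$, and the balances at $k,y,v,w$ are $N+1=(N-1)+2$, $\ 2=2$, $\ 2+\alpha=1+(\alpha+1)$, $\ (N-1)+1+(\alpha+1)=n$. In phase IV, times $n+2$, node $s$ sends $N+3+\alpha=n+2$, and the balances are $N+3=(N-1)+4$, $\ 4=2+2$, $\ 2+\alpha=1+(\alpha+1)$, $\ (N-1)+1+(\alpha+1)=n$; the sink receives $n+2$. In I and II node $s$ sends $1$, and in I–III the sink receives $1$ through $wt$.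

**Step 4: breakpoints and label values.** These are the analogues of (a)–(e).

First, $m_1<m_2$ means $2(1-N\lambda)<3(1-2N\lambda)$, i.e. $4N\lambda<1$.

In phase II, $\ell_v=\lambda m+1$, since $(\frac1{2N}-\lambda)m_1=1$. Also $\ell_k=\ell_y=\kappa_Am+\frac1{2N}$, since $(\frac1{4N}-\kappa_A)m_1=\frac1{4N}(\frac1N-2\lambda)m_1=\frac1{2N}(\frac1{2N}-\lambda)m_1=\frac1{2N}$. Moreover
$$\ell_w(m_2)-\ell_v(m_2)=\Big(\frac1N-\lambda\Big)m_2-1=3-1=2 .$$

Next, $\ell_v(m_2)>\ell_y(m_2)$. With $\eta=1-\frac1{2N}$ we have $\ell_v(m_2)-\ell_y(m_2)=\eta-(\kappa_A-\lambda)m_2$. Here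
$$\kappa_A-\lambda=\frac{1-\frac1N}{4N}-\lambda\eta<\eta\Big(\frac1{4N}-\lambda\Big),$$
so $(\kappa_A-\lambda)m_2<\eta\,\dfrac{\frac34-3N\lambda}{1-N\lambda}<\eta$, because $\frac34-3N\lambda<1-N\lambda$.

Now $\ell_y$ in phase III. Since $\kappa_A=\frac{N-1}{4N^2}+\frac{\lambda}{2N}=\frac{N+1}{4N^2}-\frac1{2N}\big(\frac1N-\lambda\big)$ and $(\frac1N-\lambda)m_2=3$,
$$\ell_y(m_2)-\frac{m_2}{2n}=\frac1{2N}-\delta m_2-\frac1{2N}\Big(\frac1N-\lambda\Big)m_2=\frac1{2N}-\delta m_2-\frac3{2N}=-\frac1N-\delta m_2 .$$
Hence in phase III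
$$\ell_t-\ell_y=\Big(1-\frac1{2n}\Big)m+\frac1N+\delta m_2,$$
which equals $4N=\tau_{yt}$ exactly at $m=m_3$. Finally, $4N\lambda<1$ gives $m_2<\frac{3N}{3/4}=4N$. So $\ell_t(m_2)-\ell_y(m_2)=m_2-\ell_y(m_2)<4N$, and therefore $m_3>m_2$.

**Step 5: the types.** Edge by edge, we check the hypotheses of Lemma 3.

* $sk$ is Q. The numbers $4N\ell_k'$ are $1,\ 1-\frac1N+2\lambda,\ \frac{N+1}n,\ \frac{N+3}{n+2}$, as in the table. We need $\ell_k'>\lambda$ in each phase. In I, $\frac1{4N}>\lambda$. In II, (6) gives $\frac1N-2\lambda\le\alpha\lambda<\frac\alpha n$, so $\kappa_A=\frac{1-(\frac1N-2\lambda)}{4N}>\frac{1-\alpha/n}{4N}=\frac{N+1}{4Nn}=\kappa_B>\lambda$. In III, $\kappa_B>\lambda$. In IV, $\frac{N+3}{n+2}\ge\frac{N+1}n$ since this means $n\ge N+1$; so the slope is at least $\kappa_B$.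
* $kw$ is Q. $(N-1)\ell_w'$ matches the table. In I and II, $\ell_k'\le\frac1{4N}<\frac1N=\ell_w'$, where $\kappa_A\le\frac1{4N}$ because $2\lambda\le\frac1N$. In III and IV, $\ell_w'>\ell_k'$ means $4N>N+1$ and $4N>N+3$, true for $N\ge2$.
* $ky$ is U in I, where $\frac1N\le4\cdot\frac1{4N}$, and in II, where $2\lambda\le4\kappa_A$ means $2\lambda(1-\frac1N)\le\frac1N(1-\frac1N)$, i.e. $\lambda\le\frac1{2N}$. It is Q in III and IV: $4\ell_y'=\frac2n,\frac4{n+2}$, and $\ell_y'>\ell_k'$ means $2N>N+1$ and $4N>N+3$.
* $yv$ is Q. $2\ell_v'=\frac1N,2\lambda,\frac2n,\frac2{n+2}$. The difference $\ell_v-\ell_y$ increases from $0$ in I, is positive at $m_1$ and $m_2$ and linear between them, increases in III, and is constant in IV.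
* $vw$ is Q. The rate is $\ell_w'$. The difference $\ell_w-\ell_v$ increases from $0$ in I and II (slopes $\frac1{2N}$ and $\frac1N-\lambda$), up to $2$ at $m_2$, and is then constant.
* $vp$ is U. Its flow is $0$ or $(\alpha+1)\ell_v'$.
* $pw$ is N in I and II, where $\ell_w-\ell_p\le2$, and U in III and IV, where $\ell_w=\ell_p+2$ and its flow is $(\alpha+1)\ell_p'$.
* $sv$ is N in I, where $\ell_v-\ell_s=(\frac1{2N}-\lambda)m\le1$. It is U in II, where $\ell_v=\ell_s+1$ and $0\le\frac1N-2\lambda\le\alpha\lambda=\nu_{sv}\ell_s'$ by (6). It is Q in III and IV: $\alpha\ell_v'$ matches, and $\ell_v'>\lambda$, since $\frac1n>\kappa_B>\lambda$ and $\frac1{n+2}>\frac{N+3}{4N(n+2)}\ge\kappa_B>\lambda$.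
* $wt$ is Q. $1\cdot\ell_t'$ matches, and $\ell_t'>\ell_w'$ in every phase.
* $yt$ is N in I–III, where $\ell_t-\ell_y$ increases (as $\ell_y'<1$) to the value $4N$ at $m_3$. It is Q in IV: $\frac2n\cdot\frac n{n+2}=\frac2{n+2}$, and $\ell_t'>\ell_y'$.

As before, N occurs only on initial phases, and $sk,ky,yv,vp,kw,wt$ are always U or Q and enter the six nodes other than $s$.

**Step 6: monotone in the wrong direction.** By Lemma 3, $T_r(M)=\ell_t(M)$, that is,
$$T_r(M)=M\ \text{ for } M\le m_3,\qquad T_r(M)=m_3+\frac n{n+2}(M-m_3)=\frac{nM+2m_3}{n+2}\ \text{ for } M\ge m_3 .$$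
Here $m_2=\frac{3N}{1-N\lambda}$ is strictly increasing in $\lambda$, and $m_3$ is strictly decreasing in $m_2$, because $\delta>0$. So $m_3$ is strictly increasing in $r=1/\lambda$. If $M\ge m_3(U)$, then $M\ge m_3(r)$ for all $r\in(L,U]$, the second formula applies to all these rates, and $r\mapsto T_r(M)$ is strictly increasing on $(L,U]$. With the scaling of Step 1, $M_0=m_3(U)/\gamma$ where $\gamma=U/u$, and the theorem follows. $\square$
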